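# Isometric $p^n$-socles on non-isomorphic abelian $p$-groups

Throughout, "group" means an abelian $p$-group for a fixed prime $p$, not necessarily reduced, and $n$ is a non-negative integer.

## 1. Direct sums of cyclic groups are determined by their socles

For a group $G$ put $p^0G=G$, $p^{\gamma+1}G=p(p^\gamma G)$, and $p^\gamma G=\bigcap_{\gamma'<\gamma}p^{\gamma'}G$ at limit ordinals. The **height** $\mathrm{ht}(x)=\mathrm{ht}_G(x)$ is the ordinal $\gamma$ with $x\in p^\gamma G\setminus p^{\gamma+1}G$, or $\infty$ if $x$ lies in every $p^\gamma G$. We write $p^\infty G$ for $p^\gamma G$ with $\gamma$ large; the least $\gamma$ with $p^\gamma G=p^{\gamma+1}G$ is the **length** of $G$. We put $\infty+k=\infty$. Homomorphisms never decrease heights, and in a direct sum of groups the height of an element is the minimum of the heights of its components.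

The **$p^n$-socle** is $G[p^n]=\{x\in G:p^nx=0\}$, each element carrying its height *computed in $G$*. An **isometry** $G_1[p^n]\to G_2[p^n]$ is a group isomorphism that preserves these heights. For example, $(\mathbb Z/p)[p]$ and $(\mathbb Z/p^2)[p]$ are isomorphic as groups but not isometric: the generator has height $0$ in the first and height $1$ in the second.

**Proposition 1.** Let $n\ge1$ and let $G_1,G_2$ be direct sums of cyclic groups. If $G_1[p^n]$ and $G_2[p^n]$ are isometric, then $G_1\cong G_2$.

*Proof.* Write $G=\bigoplus_{k\ge0}(\mathbb Z/p^{k+1})^{(m_k)}$. A summand $\mathbb Z/p^{l+1}$ has a socle of order $p$ whose nonzero elements have height $l$. So $(p^kG)[p]$ is the sum of the socles of the summands of order at least $p^{k+1}$, and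
$$m_k=\dim\,(p^kG)[p]\,/\,(p^{k+1}G)[p].$$
The right side involves only the elements $x\in G[p^n]$ with $px=0$ and their heights. An isometry of $p^n$-socles preserves both, hence preserves all $m_k$. $\square$

The same dimensions make sense for every ordinal: put $f_\gamma(G)=\dim (p^\gamma G)[p]/(p^{\gamma+1}G)[p]$ and $f_\infty(G)=\dim(p^\infty G)[p]$. These Ulm–Kaplansky invariants can be read off from the valuated group $G[p^n]$ as soon as $n\ge1$. The next section enlarges the class of groups for which they suffice. Then we ask what happens when such a group is modified by a small subgroup.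

## 2. Trees, and the simply presented case

**Definition.** A **tree** is a set $X$ with a map $\pi:X\to X\cup\{0\}$ such that iterating $\pi$ from any $x$ reaches $0$; let $e(x)$ be the number of steps needed. $S(X)$ is the abelian group generated by $X$ with relations $px=\pi(x)$. A group is **simply presented** (equivalently, totally projective) if it is isomorphic to some $S(X)$. A subset $Y\subseteq X$ is **closed** if $\pi(Y)\subseteq Y\cup\{0\}$.

This is the usual notion in normalized form. Given a $p$-group presented by relations $px=y$ and $px=0$, delete the generators equal to $0$ and identify equal ones. A generator from which the relations never lead to $0$ would have infinite order, since one could send it to $1\in\mathbb Z[1/p]$ and extend along the relations.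

**Example (the group $H$).** Let $H$ have generators $x,y_1,y_2,\dots$ with $p^ky_k=x$ and $px=0$. The nodes are $x$ and $p^jy_k$ ($0\le j<k$). Each $p^jy_k$ has height $j$ and $x$ has height $\omega$; this follows from Lemma 2(iii), because $X_m=\{x\}\cup\{p^jy_k:j\ge m\}$ for finite $m$, then $X_\omega=\{x\}$ and $X_{\omega+1}=\emptyset$. So $H$ has length $\omega+1$.

A subgroup $N\le G$ is **nice** if every coset of $N$ contains an element of maximal height. Equivalently, $p^\gamma(G/N)=(p^\gamma G+N)/N$ for all $\gamma$. Indeed, if the equality holds and $x+N$ has height $\gamma$ in $G/N$, some element of the coset has height at least $\gamma$, and none has more (for height $\infty$ use a large ordinal). Conversely, assume maximal elements exist and prove the equality by induction. Successors are clear; if $\gamma$ is a limit and $x+N\in p^\gamma(G/N)$, the coset contains elements of height at least $\gamma'$ for each $\gamma'<\gamma$, so a maximal one has height at least $\gamma$. For nice $N$ we get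
$$\mathrm{ht}_{G/N}(x+N)=\max_{y\in N}\mathrm{ht}_G(x+y).\tag{1}$$
If $N\le M\le G$ with $N$ nice in $G$ and $M/N$ nice in $G/N$, then $M$ is nice in $G$: $p^\gamma(G/M)$ is the image of $p^\gamma(G/N)$, hence of $p^\gamma G$. Direct sums of nice subgroups are nice in the direct sum.

**Lemma 2.** Let $X$ be a tree and $S=S(X)$.

(i) Every element of $S$ is uniquely a finite sum $\sum c_xx$ with $0\le c_x<p$ (its normal form).

(ii) If $Y\subseteq X$ is closed, $\langle Y\rangle$ consists of the elements with normal form supported in $Y$, $\langle Y\rangle\cong S(Y)$, and $S/\langle Y\rangle\cong S(X\setminus Y)$, where $\pi(x)$ is replaced by $0$ when $\pi(x)\in Y$.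

(iii) Let $X_0=X$, $X_{\gamma+1}=\pi(X_\gamma)\setminus\{0\}$, and $X_\gamma=\bigcap_{\gamma'<\gamma}X_{\gamma'}$ at limits. Then $p^\gamma S=\langle X_\gamma\rangle$. Hence the height of an element is the minimum of the heights of the nodes in its normal form.

(iv) If $Y$ is closed, $\langle Y\rangle$ is nice in $S$. Moreover $S$ is the union of a smooth (continuous at limits) ascending chain of nice subgroups starting at $0$ with successive factors of order $p$.

*Proof.* (i) Let $F\subsetneq F'$ be finite closed sets and choose $x\in F'\setminus F$ with $e(x)$ maximal. Then $x\notin\pi(F')$: an element of $F'$ mapping to $x$ has larger $e$, so it lies in $F$, and then $x\in F$ because $F$ is closed, a contradiction. So $F'\setminus\{x\}$ is closed and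
$$S(F')=(S(F'\setminus\{x\})\oplus\mathbb Zx)/\langle px-\pi(x)\rangle.$$
A multiple $k(px-\pi(x))$ lies in $S(F'\setminus\{x\})$ only if $k=0$, so $S(F'\setminus\{x\})$ embeds, with quotient of order $p$ generated by $x$. By induction on $|F'|$ normal forms exist and are unique in $S(F')$; removing nodes one at a time shows that $S(F)\to S(F')$ is injective. Every finite subset of $X$ lies in a finite closed one, so $S$ is the direct limit of the $S(F)$, and (i) follows.

(ii) The first two statements follow from (i) for $Y$ and for $X$; the third is clear from the presentation.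

(iii) By induction the $X_\gamma$ are closed and decreasing. We have $p\langle X_\gamma\rangle=\langle\pi(X_\gamma)\rangle=\langle X_{\gamma+1}\rangle$, and at limits $\bigcap_{\gamma'}\langle X_{\gamma'}\rangle=\langle\bigcap X_{\gamma'}\rangle$ by (ii) and uniqueness of normal forms.

(iv) All elements of $g+\langle Y\rangle$ have the same part of the normal form outside $Y$. That part itself lies in the coset, and by (iii) it has maximal height. For the chain, well-order $X$ so that $x$ precedes $x'$ whenever $e(x)<e(x')$. Initial segments are closed; take the subgroups they generate. $\square$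

**Proposition 3.** Let $n\ge1$. Simply presented groups with isometric $p^n$-socles are isomorphic.

*Proof.* The sets $X_\gamma$ of Lemma 2(iii) become constant; let $X_\infty$ be the final one. Then $p^\infty S=\langle X_\infty\rangle$ is divisible, so $S=p^\infty S\oplus R$ with $R\cong S/\langle X_\infty\rangle\cong S(X\setminus X_\infty)$ reduced and simply presented, and $f_\gamma(R)=f_\gamma(S)$ for all ordinals $\gamma$. The divisible group $p^\infty S$ is determined by $f_\infty(S)$. By Hill's theorem, a classical theorem, reduced simply presented groups with the same invariants $f_\gamma$ are isomorphic. All these invariants are read off from the $p^n$-socle. $\square$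

## 3. Strongly $n$-simply presented groups, and the two theorems

**Definition.** A group $G$ is **$n$-simply presented** if it has a subgroup $P\subseteq G[p^n]$ such that $G/P$ is simply presented. It is **strongly $n$-simply presented** if $P$ can be chosen *nice* in $G$. Direct summands of such groups are called **$n$-balanced projective**, respectively **strongly $n$-balanced projective**.

For $n=0$ strongly $n$-simply presented just means simply presented. In the example $H$, the subgroup $P=\langle x\rangle$ is nice by Lemma 2(iv), $pP=0$, and $H/P\cong\bigoplus_k\mathbb Z/p^k$. Direct sums of strongly $n$-simply presented groups are strongly $n$-simply presented: add up the subgroups $P$.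

What survives of Proposition 3? The paper "On m, n-balanced projective and m, n-totally projective primary abelian groups" asks: *if $n>0$ and $G_1,G_2$ are strongly $n$-balanced projective with $G_1[p^n]$ isometric to $G_2[p^n]$, can we conclude that $G_1\cong G_2$?* Two facts are known. The answer is affirmative for groups of length less than $\omega^2$. The analogous statement fails for the (non-strong) $1$-balanced projective groups, which are not determined by isometries of their $p$-socles.

The answer is **no**. For every prime $p$ and every $n>0$ there are strongly $n$-simply presented (hence strongly $n$-balanced projective) groups with isometric $p^n$-socles that are not isomorphic. The examples exist in ZFC and can be taken of cardinality $\aleph_2$ and length $\omega_2$. Precisely: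

**Theorem A.** For each $p$ and each $n\ge1$ there are strongly $n$-simply presented groups $A$ and $K$ such that $A[p^n]$ is isometric to $(A\oplus K)[p^n]$, but $A\oplus T'\not\cong A\oplus K\oplus T''$ for all simply presented $T',T''$. In particular $A\not\cong A\oplus K$.

**Theorem B.** For every cardinal $\lambda$ there are at least $\lambda$ strongly $n$-simply presented groups, all with isometric $p^n$-socles, no two of which become isomorphic after adding simply presented direct summands.

## 4. Lifting along balanced maps, and where extending the isometry stops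

This section provides the one tool for constructing homomorphisms.

**Definition.** A homomorphism $\tau:Y\to X$ of groups is **balanced** if $p^\gamma Y\to p^\gamma X$ and $(p^\gamma Y)[p]\to(p^\gamma X)[p]$ are onto for all $\gamma$.

Projections onto direct summands are balanced. The surjection $\mathbb Z/p^2\to\mathbb Z/p$ is not, since it maps the socle to $0$.

The kernel $A$ of a balanced map satisfies
$$A\cap p^\gamma Y=p^\gamma A\quad\text{for all }\gamma.\tag{2}$$
We use induction on $\gamma$; limits are immediate. Let $a=pb\in A$ with $b\in p^\gamma Y$. Then $\tau b\in(p^\gamma X)[p]$, so there is $b_1\in(p^\gamma Y)[p]$ with $\tau b_1=\tau b$. Now $b-b_1\in A\cap p^\gamma Y=p^\gamma A$ and $a=p(b-b_1)\in p^{\gamma+1}A$.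

We shall use repeatedly: if $N\le G$ and $x$ has maximal height $\alpha$ in $x+N$, then
$$\mathrm{ht}(x+\nu)=\min(\alpha,\mathrm{ht}\,\nu)\qquad(\nu\in N).\tag{3}$$
For $\mathrm{ht}\,\nu<\alpha$ this is the general rule for elements of different heights. If $\mathrm{ht}\,\nu\ge\alpha$, then $\mathrm{ht}(x+\nu)\ge\alpha$, and maximality gives equality. The same formula holds for $\mathrm{ht}(kx+\nu)$ when $p\nmid k$: multiply by an integer $k'$ with $kk'x=x$ and $p\nmid k'$, which changes no heights.

**Lemma 4.** Let $\tau:Y\to X$ be balanced, $N$ nice in $G$, $G/N$ simply presented, $\varphi:G\to X$ a homomorphism, and $\psi_0:N\to Y$ a homomorphism not decreasing heights (from $G$ to $Y$) with $\tau\psi_0=\varphi|_N$. Then $\psi_0$ extends to $\psi:G\to Y$ with $\tau\psi=\varphi$. In particular ($N=0$) simply presented groups are projective for balanced maps, and ($X=0$) height-nondecreasing maps $N\to Y$ extend to $G$.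

*Proof.* By Lemma 2(iv) for $G/N$ and transitivity of niceness, there is a smooth chain $N=N_0\le N_1\le\cdots$ of nice subgroups of $G$ with union $G$ and factors of order $p$. We extend along it, keeping the extensions height-nondecreasing and compatible with $\varphi$, with unions at limits.

Suppose $\psi$ is given on $N_\xi$, and let $N_{\xi+1}=\langle N_\xi,x\rangle$, where $px\in N_\xi$ and $x$ has maximal height $\alpha$ in $x+N_\xi$. If $\alpha=\infty$, read $\alpha$ below as an ordinal exceeding the lengths of all groups involved. As $\varphi(x)\in p^\alpha X$, there is $y_1\in p^\alpha Y$ with $\tau y_1=\varphi(x)$. The element $\psi(px)-py_1$ lies in $p^{\alpha+1}Y$ and is killed by $\tau$, so by (2) it lies in $p^{\alpha+1}A=p(p^\alpha A)$; say it equals $pa$ with $a\in p^\alpha A$. Put $\psi(x)=y_1+a\in p^\alpha Y$. Then $p\psi(x)=\psi(px)$, so $\psi$ is well defined on $N_{\xi+1}$, and $\tau\psi(x)=\varphi(x)$. By (3), $\psi(kx+\nu)$ has height at least $\min(\alpha,\mathrm{ht}\,\nu)=\mathrm{ht}(kx+\nu)$ for $p\nmid k$. $\square$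

**The direct attempt at a positive answer.** Let $\phi:G_1[p^n]\to G_2[p^n]$ be an isometry of strongly $n$-simply presented groups, with $P_1\subseteq G_1[p^n]$ as in the definition. Then $\phi|_{P_1}$ does not decrease heights, so by Lemma 4 it extends to a homomorphism $G_1\to G_2$. For an isomorphism one also wants to go back and extend $\phi^{-1}$ from $\phi(P_1)$ to $G_2$. Lemma 4 then requires $\phi(P_1)$ to be nice in $G_2$ with simply presented quotient. Here the argument stops: niceness concerns heights in cosets $x+\phi(P_1)$ with $x$ *outside* the socle, and $\phi$ carries no information about them.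

Using all of $G[p^n]$ instead of $P_1$ does not help, because $G[p^n]$ is in general not nice. If $p^\omega G\neq0=p^{\omega+1}G$, as for $G=H$, then $G/G[p]\cong pG$ and $p^\omega(pG)=p^\omega G\ne0$, so $p^\omega(G/G[p])\neq0$, while $p^\omega G\subseteq G[p]$ gives $(p^\omega G+G[p])/G[p]=0$.

At the end of Section 11 we see that the first obstruction really occurs in the groups that we now construct.

**How to hide a gluing from the socle.** Take $n=1$ and two copies of $\mathbb Z/p^2$, $E=\langle f_0\rangle\oplus\langle f_1\rangle$, with $D=\langle p(f_1-f_0)\rangle$. In $G=E/D$, of order $p^3$, the socle is $\langle pf_0+D\rangle\oplus\langle f_1-f_0+D\rangle$. Think of $Z=\langle f_1-f_0\rangle$ as "cycles" inside "chains" $C=E$. The first summand of the socle is $C/Z$ modulo $p$, and the second is $Z$ modulo $p$. The socle shows $C/Z\oplus Z$ and does not record how $C$ is built out of $Z$ and $C/Z$. With heights present, $C\to C/Z$ can fail to split compatibly with heights. So we look for a short exact sequence $0\to Z_i\to C_i\to Z_{i-1}\to0$ of groups with a height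 function that does not split. To make the pieces reappear in other groups we need a whole chain of such sequences, and somewhere the splitting has to come back. Simplicial chains on $\omega_2$ have these properties.

## 5. Simplicial chains on $\omega_2$ and their valuation

A **valuated group** is a group with a function $v$ to the ordinals and $\infty$ that behaves like a height: $v(0)=\infty$, $v(x+y)\ge\min(v(x),v(y))$, $v(kx)=v(x)$ for $p\nmid k$, and $v(px)>v(x)$ unless $v(x)=\infty$. A sum $\bigoplus V_j$ is a **valuated direct sum** if the value of an element is the minimum of the values of its components. $V\langle v+r\rangle$ denotes $V$ with values shifted from $v(x)$ to $v(x)+r$, for an integer $r\ge0$.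

Fix $n\ge1$ and let $R_m=\mathbb Z/p^m$. For a set $I$ of ordinals below $\omega_2$ let $C_i(I;R_m)$ be the group of simplicial $i$-chains of the full simplex on $I$: the free $R_m$-module on the $(i+1)$-subsets $\sigma$ of $I$, oriented increasingly. Let $\partial$ be the boundary, with $C_{-1}=R_m$ and $\partial=\varepsilon$ (augmentation) on $C_0$. Let $Z_i=\ker\partial$ on $C_i$ for $i\ge0$, and write $C_i^m=C_i(\omega_2;R_m)$, $Z_i^m=Z_i(\omega_2;R_m)$.

**Cones.** For a vertex $\eta$ and $\sigma=\{\alpha_0<\dots<\alpha_i\}$ let $[\eta]*\sigma=0$ if $\eta\in\sigma$; otherwise let it be $(-1)^k(\sigma\cup\{\eta\})$, where $k$ is the number of elements of $\sigma$ below $\eta$ (this is the oriented simplex $(\eta,\alpha_0,\dots,\alpha_i)$). Extend linearly and put $[\eta]*c=c[\eta]$ for $c\in C_{-1}$. For $i\ge0$ and $c\in C_i$,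
$$\partial([\eta]*c)=c-[\eta]*\partial c.\tag{4}$$
For $\eta\notin\sigma$ this is the usual formula. If $\eta$ is the $k$-th vertex of $\sigma$ (counting from $0$), the left side is $0$; the only face of $\sigma$ not containing $\eta$ occurs in $\partial\sigma$ with sign $(-1)^k$, and coning it gives $(-1)^k\sigma$, so the right side is $\sigma-\sigma=0$. In particular every $z\in Z_i$ is a boundary, $z=\partial([\eta]*z)$.

**Vertex maps.** A nondecreasing map $t$ of vertices induces a map $t_\#$ sending $\sigma$ to $t(\sigma)$ if $t$ is injective on $\sigma$ and to $0$ otherwise. It commutes with $\partial$: if exactly one pair of vertices of $\sigma$ is identified, the pair is adjacent and the two faces omitting one of them cancel in $t_\#\partial\sigma$; if more is identified, all faces degenerate.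

**Filtration and valuation.** Let $F^\alpha$ denote the chains with all vertices $\ge\alpha$. A homomorphism between groups of chains is **filtered** if it maps $F^\alpha$ into $F^\alpha$ for all $\alpha$. Let $\theta(\alpha)=\omega(1+\alpha)$, so $\theta$ enumerates increasingly the nonzero limit ordinals below $\omega_2$; for instance $\theta(0)=\omega$, $\theta(1)=\omega2$, $\theta(\omega)=\omega^2$. Every $\gamma$ with $\omega\le\gamma<\omega_2$ is uniquely $\theta(\alpha)+j$ with $j<\omega$. For $c=\sum c_\sigma\sigma\in C_i^m$ with $i\ge0$ put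
$$v(c)=\min\{\theta(\min\sigma)+v_p(c_\sigma):c_\sigma\ne0\},\qquad v(0)=\infty.$$
For example $v([0]-[1])=\omega$ and, if $m\ge2$, $v(p[0]+[1])=\omega+1$. A term satisfies $\theta(\min\sigma)+v_p(c_\sigma)\ge\theta(\alpha)+j$ exactly if $\min\sigma>\alpha$, or $\min\sigma=\alpha$ and $p^j\mid c_\sigma$. Hence
$$v(c)\ge\theta(\alpha)+j\iff c\in p^jF^\alpha C_i+F^{\alpha+1}C_i.\tag{5}$$

**Lemma 5.** Let $i\ge0$.

(a) $v(\partial c)\ge v(c)$ for $c\in C_{i+1}^m$.

(b) For $z\in Z_i^m$ there is $c\in C_{i+1}^m$ with $\partial c=z$ and $v(c)\ge v(z)$. If $v(z)\ge\theta(\alpha)+j$, then $z\in p^jF^\alpha Z_i+F^{\alpha+1}Z_i$.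

(c) If $z\in Z_i^n$ and $pz=0$, then in (b) (with $m=n$) one can take $pc=0$.

(d) Reduction $Z_i^{2n}\to Z_i^n$ is onto, with kernel $Z_i^{2n}\cap p^nC_i^{2n}=p^nZ_i^{2n}=Z_i^{2n}[p^n]$. Each $\bar z\in Z_i^n$ is the reduction of some $z\in Z_i^{2n}$ with $v(z)\ge v(\bar z)$.

*Proof.* (a) $\partial$ maps $p^jF^\alpha+F^{\alpha+1}$ into the corresponding subgroup; use (5).

(b) The aim is to fill a cycle without going below its values. By (5) let $z=p^ja+b$ with $a\in F^\alpha C_i$, $b\in F^{\alpha+1}C_i$. Put $c'=[\alpha+1]*b\in F^{\alpha+1}$. Since $\partial z=0$, $\partial b=-p^j\partial a$, so (4) gives $\partial c'=b+p^j[\alpha+1]*\partial a$. Hence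
$$z-\partial c'=p^ja',\qquad a'=a-[\alpha+1]*\partial a\in F^\alpha,\qquad\partial(p^ja')=0.$$
With $c''=p^j[\alpha]*a'$, (4) gives $\partial c''=p^ja'-[\alpha]*\partial(p^ja')=p^ja'$. Thus $z=\partial c'+p^j\partial([\alpha]*a')$ with $\partial c'\in F^{\alpha+1}Z_i$ and $\partial([\alpha]*a')\in F^\alpha Z_i$, which is the second claim. For the first claim with $z\ne0$, take $\theta(\alpha)+j=v(z)$ and $c=c'+c''$.

(c) Multiplication by $p^{n-1}$ gives isomorphisms $C_i^1\to C_i^n[p]$ commuting with $\partial$ and raising $v$ by exactly $n-1$. Write $z=p^{n-1}z'$ with $z'\in Z_i^1$, apply (b) with $m=1$ to get $c'$, and put $c=p^{n-1}c'$.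

(d) By (b) write $\bar z=\partial\bar c$ with $v(\bar c)\ge v(\bar z)$. Lift $\bar c$ coefficientwise to $c\in C_{i+1}^{2n}$, preserving $v_p$ and lifting $0$ to $0$. Then $z=\partial c$ reduces to $\bar z$ and $v(z)\ge v(c)=v(\bar c)\ge v(\bar z)$. The kernel of reduction is $Z_i^{2n}\cap p^nC_i^{2n}$. If $z=p^nc$ lies in it, then $p^n\partial c=0$, so $\partial c\equiv0$ mod $p^n$, and the reduction $\bar c$ lies in $Z_i^n$. Let $z'\in Z_i^{2n}$ reduce to $\bar c$; then $c-z'\in p^nC_i^{2n}$ and $z=p^nz'$. Finally $C_i^{2n}[p^n]=p^nC_i^{2n}$. $\square$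

## 6. Filtered sections: $\omega$, $\omega_1$, then $\omega_2$ in degrees 1 and 2

A *section* of $\partial$ on $Z_i(I)$ is a homomorphism $s:Z_i(I)\to C_{i+1}(I)$ with $\partial s=1$. Coning always gives one; the question is whether it can be *filtered*. We take coefficients $R=R_n$.

If $I$ has a largest element $\eta$, the cone $z\mapsto[\eta]*z$ is a filtered section in every degree, since a nonzero $z\in F^\alpha$ has $\alpha\le\eta$. If $I=\omega$ and $i=0$, the cycles $[k+1]-[k]$ with $k\ge m$ form a basis of $F^mZ_0(\omega)$, and $s([k+1]-[k])=[k,k+1]$ is a filtered section. At $\omega_1$ this breaks down, and the reason is the engine of the whole construction.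

**Lemma 6.** Let $I$ be a set of ordinals below $\omega_2$ of order type $\omega_1$. There is no filtered section $s:Z_0(I)\to C_1(I)$.

*Proof.* Write $I=\{x_\xi:\xi<\omega_1\}$ increasingly and $I_\zeta=\{x_\xi:\xi<\zeta\}$. Suppose $s$ exists.

**Step 1: a level closed under $s$.** For countable $\zeta$ the group $Z_0(I_\zeta)$ is countable, so $s(Z_0(I_\zeta))\subseteq C_1(I_{\zeta'})$ for some $\zeta'<\omega_1$. Iterating $\omega$ times, strictly increasing, gives a nonzero limit $\zeta<\omega_1$ with $s(Z_0(I_\zeta))\subseteq C_1(I_\zeta)$.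

**Step 2: the last edge into $x_\zeta$ has nowhere to start.** Let $x=x_\zeta$ and let $t:I\to I_\zeta\cup\{x\}$ send all elements $\ge x$ to $x$ and fix the others. For $\xi<\zeta$ let $z_\xi=[x]-[x_\xi]$. The differences $z_\xi-z_{\xi'}$ lie in $Z_0(I_\zeta)$, so $s$ maps them into $C_1(I_\zeta)$, where $t_\#$ is the identity. Hence $t_\#s(z_\xi)\equiv[x]*y\pmod{C_1(I_\zeta)}$ with $y\in C_0(I_\zeta)$ independent of $\xi$. As $z_\xi\in F^{x_\xi}$ and both $s$ and $t_\#$ preserve $F^{x_\xi}$, the support of $y$ lies at or above $x_\xi$, for every $\xi<\zeta$. Since $\zeta$ is a limit, no element of $I_\zeta$ does, so $y=0$. Then $t_\#s(z_\xi)\in C_1(I_\zeta)$, and its boundary $t_\#z_\xi=[x]-[x_\xi]$ would lie in $C_0(I_\zeta)$. It does not. $\square$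

**Lemma 7.** There is no filtered homomorphism $s:Z_1^n\to C_2^n$ with $\partial s=1$.

*Proof.* Suppose $s$ exists. We lower the degree by one and the cardinal by one.

**Step 1: a level closed under $s$.** For $\delta<\omega_2$ we have $|Z_1(\delta)|\le\aleph_1$, so $s(Z_1(\delta))\subseteq C_2(\delta')$ for some $\delta'<\omega_2$. Iterating $\omega_1$ times, strictly increasing with unions at limits, gives a limit $\delta<\omega_2$ with $\mathrm{cf}\,\delta=\omega_1$ and $s(Z_1(\delta))\subseteq C_2(\delta)$. Let $t:\omega_2\to\delta+1$, $t(\eta)=\min(\eta,\delta)$. Then $t_\#$ is the identity on $C(\delta+1)$ and preserves $F^\alpha$ for $\alpha\le\delta$.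

**Step 2: the link of $\delta$ gives a section in degree $0$.** For $w\in Z_0(\delta)$ choose $a\in C_1(\delta)$ with $\partial a=w$, and put $z=[\delta]*w-a$. By (4), $\partial([\delta]*w)=w-\varepsilon(w)[\delta]=w$, so $z\in Z_1$; modulo $Z_1(\delta)$ it does not depend on $a$. Write
$$t_\#s(z)=[\delta]*y+y',\qquad y\in C_1(\delta),\ y'\in C_2(\delta).$$
Changing $a$ changes $z$ by an element of $Z_1(\delta)$, hence $t_\#s(z)$ by an element of $C_2(\delta)$. So $y$ depends only on $w$, and linearly. Since $\partial t_\#s(z)=t_\#z=z$, (4) gives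
$$y-[\delta]*\partial y+\partial y'=[\delta]*w-a,$$
and comparing the components in $[\delta]*C_0(\delta)$ gives $\partial y=-w$. If $w\in F^\alpha$ with $\alpha<\delta$, choose $a=[\alpha]*w\in F^\alpha$. Then $z\in F^\alpha$, so $t_\#s(z)\in F^\alpha$ and $y\in F^\alpha$. For $\alpha\ge\delta$ we have $F^\alpha Z_0(\delta)=0$. So $s_1(w)=-y$ defines a filtered section $s_1:Z_0(\delta)\to C_1(\delta)$.

**Step 3: restrict to a cofinal set.** Let $I\subseteq\delta$ be cofinal of order type $\omega_1$ and let $\rho(\eta)=\min\{x\in I:x\ge\eta\}$ for $\eta<\delta$. Then $\rho_\#:C(\delta)\to C(I)$ is filtered, because $\rho(\eta)\ge\eta$, and is the identity on $C(I)$. So $\rho_\#s_1|_{Z_0(I)}:Z_0(I)\to C_1(I)$ is a filtered section, contradicting Lemma 6. $\square$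

One degree higher, on the same $\omega_2$, the splitting comes back.

**Lemma 8.** There is a homomorphism $s:Z_2^n\to C_3^n$ with $\partial s=1$ and $v(s(z))\ge v(z)$. Consequently $Z_2^n\langle v\rangle$ is isometric to a valuated direct summand of $C_3^n\langle v\rangle$.

*Proof.* **Step 1: an induction on the degree.** We prove for $i\ge0$ the statement

$(S_i)$: for every $\delta\le\omega_2$ that is $0$, a successor, or a limit with $\mathrm{cf}\,\delta\le\omega_i$, there is a filtered section $s:Z_i(\delta)\to C_{i+1}(\delta)$.

For $\delta=0$ this is trivial, and for $\delta=\eta+1$ put $s(z)=[\eta]*z$. Let $\delta$ be a limit with $\mathrm{cf}\,\delta=\omega_j$, $j\le i$. Choose a continuous increasing cofinal sequence $(\delta_\xi)_{\xi<\omega_j}$ in $\delta$ with $\delta_0=0$ and every $\delta_{\xi+1}$ a successor ordinal. (If $(\gamma_\xi)_{\xi<\omega_j}$ is cofinal, take $\delta_{\xi+1}=\max(\delta_\xi,\gamma_\xi)+1$ and suprema at limits.)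

*Retractions.* For each $\xi$ there is a filtered retraction $q:C_i(\delta_\xi)\to Z_i(\delta_\xi)$. If $\xi<\omega_j$ is a nonzero limit, then $j\ge1$ and $\mathrm{cf}\,\delta_\xi=\mathrm{cf}\,\xi\le\omega_{j-1}\le\omega_{i-1}$; otherwise $\delta_\xi$ is $0$ or a successor. So for $i\ge1$, $(S_{i-1})$ provides a filtered $s':Z_{i-1}(\delta_\xi)\to C_i(\delta_\xi)$, and $q(c)=c-s'(\partial c)$ is as desired. For $i=0$ we have $j=0$, so $\delta_\xi$ is $0$ or of the form $\eta'+1$; take $q=0$, respectively $q(c)=c-\varepsilon(c)[\eta']$, which is filtered because $\eta'$ is the largest vertex.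

*Coherent sections.* We build filtered sections $s_\xi:Z_i(\delta_\xi)\to C_{i+1}(\delta_\xi)$, each extending the earlier ones, with unions at limits. Given $s_\xi$, let $\delta_{\xi+1}=\eta+1$, let $h(z)=[\eta]*z$ on $Z_i(\delta_{\xi+1})$, let $\mathrm{pr}:C_i(\delta_{\xi+1})\to C_i(\delta_\xi)$ be the coordinate projection, and put
$$s_{\xi+1}(z)=h(z)+(s_\xi-h)(q\,\mathrm{pr}\,z).$$
All maps involved are filtered, so $s_{\xi+1}$ is. It is a section: $\partial s_{\xi+1}(z)=z+q\,\mathrm{pr}\,z-q\,\mathrm{pr}\,z=z$. It extends $s_\xi$, because $q\,\mathrm{pr}\,z=z$ for $z\in Z_i(\delta_\xi)$. The union of the $s_\xi$ proves $(S_i)$.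

**Step 2: from filtered to value-preserving.** Apply $(S_2)$ with $\delta=\omega_2$. If $v(z)=\theta(\alpha)+j$, Lemma 5(b) gives $z\in p^jF^\alpha Z_2+F^{\alpha+1}Z_2$, so $s(z)\in p^jF^\alpha+F^{\alpha+1}$ and $v(s(z))\ge v(z)$. Then $v(z)=v(\partial sz)\ge v(sz)\ge v(z)$, so $s$ is an isometric embedding. Finally $c=s\partial c+(c-s\partial c)$ shows $C_3^n=s(Z_2^n)\oplus Z_3^n$, and since $v(s\partial c)\ge v(\partial c)\ge v(c)$, both components have value at least $v(c)$; the sum is valuated. $\square$

## 7. Tree groups realizing the values $\theta(\alpha)+k$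

We now need simply presented groups in which a cyclic group sits exactly at height $\theta(\alpha)$, increasing with $\alpha$.

For $m\ge1$ let $Q^m$ be generated by $x_u$, $u$ a finite strictly decreasing sequence of ordinals $<\omega_2$, with relations $px_{u\frown\beta}=x_u$ and $p^mx_\emptyset=0$. It is $S(X)$ for the tree with nodes $x_u$ ($u\neq\emptyset$) and $p^kx_\emptyset$ ($0\le k<m$). For $\alpha<\omega_2$ let $Q^m_\alpha$ be generated by those $x_u$ with all entries $<\theta(\alpha)$. These nodes together with the $p^kx_\emptyset$ form a closed set, so by Lemma 2 $Q^m_\alpha$ is the simply presented group of that subtree, $Q^m_\alpha\le Q^m_\beta$ for $\alpha\le\beta$, and for $1\le k\le m$ the subgroup $\langle p^kx_\emptyset\rangle$ is nice with $Q^m_\alpha/\langle p^kx_\emptyset\rangle\cong Q^k_\alpha$.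

**Heights.** In the tree of $Q^m_\alpha$ we have, for $\gamma\le\theta(\alpha)$,
$$X_\gamma=\{p^kx_\emptyset:0\le k<m\}\cup\{x_u:u\ne\emptyset,\ \text{last entry of }u\ge\gamma\}.$$
This is clear for $\gamma=0$ and at limits. For $\gamma<\theta(\alpha)$: $x_\emptyset=px_{(\gamma)}$ stays in $X_{\gamma+1}$, so all $p^kx_\emptyset$ do, and $x_u$ with last entry $\delta$ is $px_{u\frown\beta}$ for some $\beta\ge\gamma$ iff $\delta>\gamma$. At $\gamma=\theta(\alpha)$ only the $p^kx_\emptyset$ remain, so
$$p^{\theta(\alpha)+k}Q^m_\alpha=\langle p^kx_\emptyset\rangle\qquad(k\ge0).\tag{6}$$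

**Splitting the socle.** Let $m\ge n$. The group $\langle x_\emptyset\rangle[p^n]\cong\mathbb Z/p^n$ has a complement $L=L^m$ in $Q^m[p^n]$, because $\mathbb Z/p^n$ is self-injective. Put $L_\alpha=L\cap Q^m_\alpha$. By the modular law $Q^m_\alpha[p^n]=\langle x_\emptyset\rangle[p^n]\oplus L_\alpha$. Also $L_\alpha\subseteq L_\beta$ for $\alpha\le\beta$, and $L_\alpha\cap\langle x_\emptyset\rangle=0$, since the intersection is killed by $p^n$. Finally,
$$a\in\langle x_\emptyset\rangle,\ l\in L_\alpha,\ a+l\in p^\gamma Q^m_\alpha\ \Longrightarrow\ a,l\in p^\gamma Q^m_\alpha.\tag{7}$$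
If $\gamma\le\theta(\alpha)$, this holds since $a\in p^{\theta(\alpha)}Q^m_\alpha$. If $\gamma>\theta(\alpha)$, then $a+l\in\langle x_\emptyset\rangle$, so $l=0$. Note that (7) allows any $a\in\langle x_\emptyset\rangle$, not just $a$ in the $p^n$-socle.

## 8. The groups $G_i^r=E_i^r/D_i^r$ and their socles

For integers $r,i\ge0$ let
$$E=E_i^r=\bigoplus_\sigma Q^{2n+r}_{\min\sigma}\,\sigma,$$
with $\sigma$ ranging over the $(i+1)$-subsets of $\omega_2$. Let $f=p^rx_\emptyset$, of order $p^{2n}$, and for $c\in C_i^{2n}$ put $cf=\sum c_\sigma f\sigma$. By (6),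
$$\mathrm{ht}_E(cf)=v(c)+r.\tag{8}$$
Let $\Phi_i=C_i^{2n}f$, $N=p^n\Phi_i$, $\Lambda=\bigoplus L_{\min\sigma}\sigma$. In $Q^{2n+r}$ we have $\langle x_\emptyset\rangle[p^n]=\langle p^nf\rangle$, so $N=\bigoplus\langle x_\emptyset\rangle[p^n]\sigma$, and (7) shows that $E[p^n]=N\oplus\Lambda$ is a valuated direct sum. The element $p^ncf$ depends only on the reduction $\bar c\in C_i^n$; so $N\cong C_i^n$, and
$$\mathrm{ht}_E(p^ncf)=v(\bar c)+r+n.\tag{9}$$
Since the $Q_\alpha$ increase with $\alpha$ and removing a vertex does not lower the minimum, $\partial(x\sigma)=\sum_k(-1)^kx\,(\sigma\setminus\{\alpha_k\})$ defines homomorphisms $\partial:E_{i+1}^r\to E_i^r$ with $\partial(cf)=(\partial c)f$ and $\partial\Lambda\subseteq\Lambda$.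

For $i\ge1$ let
$$D=D_i^r=\{p^nzf:z\in Z_i^{2n}\},\qquad G_i^r=E_i^r/D_i^r.$$
By Lemma 5(d), $D$ corresponds to $Z_i^n\le C_i^n\cong N$.

**Lemma 9.** Let $i\ge1$, $G=G_i^r$, $P=N/D$, $J=Z_i^{2n}f/D$, $\bar\Lambda=(\Lambda+D)/D$.

(1) $D$ is nice in $E$. $P\le G[p^n]$ is nice in $G$ and $G/P$ is simply presented. So $G$ is strongly $n$-simply presented.

(2) $G[p^n]=P\oplus\bar\Lambda\oplus J$ is a valuated direct sum. There are isometries $P\cong Z_{i-1}^n\langle v+r+n\rangle$ (via $p^ncf+D\mapsto\partial\bar c$), $\bar\Lambda\cong\Lambda$ (heights in $E$), and $J\cong Z_i^n\langle v+r\rangle$ (via $zf+D\mapsto\bar z$).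

*Proof.* **Step 1: $D$ is nice.** $N$ is generated by a closed set of nodes, so it is nice in $E$ and $E/N$ is simply presented. Given $x\in E$, choose $y\in N$ with $\mathrm{ht}(x+y)$ maximal. By (3), for $d\in D$,
$$\mathrm{ht}(x+d)=\min(\mathrm{ht}(x+y),\mathrm{ht}(d-y)).$$
So it suffices that for each $y\in N$ the heights $\mathrm{ht}(y+d)$, $d\in D$, attain a maximum. Let $y=p^ncf$. By (9) we must maximize $v(\bar c+z)$ over $z\in Z_i^n$. By Lemma 5(a), $v(\bar c+z)\le v(\partial(\bar c+z))=v(\partial\bar c)$. By Lemma 5(b) in degree $i-1\ge0$, there is $c^*\in C_i^n$ with $\partial c^*=\partial\bar c$ and $v(c^*)\ge v(\partial\bar c)$, and $c^*-\bar c\in Z_i^n$. So the maximum exists and equals $v(\partial\bar c)+r+n$ after the shift.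

**Step 2: $P$.** By (1) and Step 1, $p^ncf+D$ has height $v(\partial\bar c)+r+n$ in $G$. We have $p^ncf\in D$ iff $\bar c\in Z_i^n$, so $p^ncf+D\mapsto\partial\bar c$ is well defined and injective on $P$; it is onto $Z_{i-1}^n$ by Lemma 5(b). Next, $p^\gamma(G/P)=p^\gamma(E/N)=(p^\gamma E+N)/N=(p^\gamma G+P)/P$ under $G/P\cong E/N$, so $P$ is nice. Finally $G/P\cong E/N\cong\bigoplus_\sigma Q^{n+r}_{\min\sigma}$ is simply presented, and $p^nP=0$ since $p^{2n}f=0$. This proves (1).

**Step 3: the sum in (2), as groups.** Clearly $P,\bar\Lambda,J\le G[p^n]$. If $p^nx\in D$, then $p^nx=p^nzf$ with $z\in Z_i^{2n}$, so $x-zf\in E[p^n]=N\oplus\Lambda$. Hence $G[p^n]=P+\bar\Lambda+J$. Suppose $p^ncf+l+zf\in D$ with $l\in\Lambda$. Each coordinate $l_\sigma$ lies in $L\cap\langle x_\emptyset\rangle=0$, so $l=0$. Since $f$ has order $p^{2n}$, it follows that $z\in p^nC_i^{2n}\cap Z_i^{2n}=p^nZ_i^{2n}$, so $zf\in D$, and then $p^ncf\in D$. The sum is direct. As $\Lambda\cap D=0$, $\bar\Lambda\cong\Lambda$; and $J\cong Z_i^{2n}/p^nZ_i^{2n}\cong Z_i^n$ by Lemma 5(d).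

**Step 4: the heights.** Let $w=p^ncf+l+zf+D$ have height $\ge\gamma$. Since $D$ is nice, after changing $c$ by an element corresponding to $D$ we may assume $\mathrm{ht}_E(p^ncf+l+zf)\ge\gamma$. By (7) in each coordinate, $l\in p^\gamma E$ and $(p^nc+z)f\in p^\gamma E$, that is, $v(p^nc+z)+r\ge\gamma$. If $\bar z_\sigma\ne0$, then $v_p(\bar z_\sigma)=v_p(p^nc_\sigma+z_\sigma)$; hence $v(\bar z)+r\ge\gamma$. By Lemma 5(d) there is $z^*\in Z_i^{2n}$ with $\bar z^*=\bar z$ and $v(z^*)\ge v(\bar z)$. Then $zf+D=z^*f+D$ has height $\ge v(\bar z)+r\ge\gamma$, and $l+D$ has height $\ge\gamma$. Hence so does the $P$-component, and the sum is valuated. Applying this to $w=zf+D$, respectively $w=l+D$, gives $\mathrm{ht}(zf+D)=v(\bar z)+r$ and $\mathrm{ht}(l+D)=\mathrm{ht}_E(l)$. $\square$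

**Remark (why $i\ge1$, and hence $\omega_2$).** In degree $0$ Step 1 fails. Put $D_0=\{p^nzf:z\in Z_0^{2n}\}\le E_0^r$. The coset $p^nf[0]+D_0$ contains every $p^nf[\eta]$, of height $\theta(\eta)+r+n$, but it does not contain $0$. The heights of its elements are unbounded in $\omega_2$ and all below $\omega_2$, so there is no maximal one. The same happens with vertex set $\omega_1$. Lemma 6 already provides a non-split sequence at $\omega_1$, but in degree $0$, and the companion group $B$ used below would then have to be built in degree $0$. On $\omega_2$ the obstruction moves to degree $1$.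

## 9. The groups $B$, $K$, $T$ and an isometry by absorption

Put
$$B=G_1^{\,n},\qquad K=G_2^{\,0},\qquad T_3=E_3^0/p^n\Phi_3\cong\bigoplus_\sigma Q^n_{\min\sigma}\sigma,\qquad T=E_2^0\oplus T_3.$$
The group $T$ is simply presented. By Lemma 9,
$$B[p^n]\cong Z_0^n\langle v+2n\rangle\oplus\Lambda_B\oplus Z_1^n\langle v+n\rangle,\qquad K[p^n]\cong Z_1^n\langle v+n\rangle\oplus\Lambda_K\oplus Z_2^n\langle v\rangle.$$
The shift $r=n$ in $B$ is chosen so that the $J$-part of $B$ is isometric to the $P$-part of $K$. We now find the three pieces of $K[p^n]$ inside $(B\oplus T)[p^n]$. The piece $Z_1^n\langle v+n\rangle$ is a valuated summand of $B[p^n]$. The piece $\Lambda_K$ is a valuated summand of $E_2^0[p^n]$. By (7) with $m=n$ and by (6), $\bigoplus\langle x_\emptyset\rangle\sigma\cong C_3^n\langle v\rangle$ is a valuated summand of $T_3[p^n]$, so by Lemma 8 $Z_2^n\langle v\rangle$ is one too. Hence, for some valuated group $Y$,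
$$(B\oplus T)[p^n]\cong K[p^n]\oplus Y.$$
For an infinite cardinal $\kappa$ let $A=(B\oplus T)^{(\kappa)}$. For every cardinal $\mu\le\kappa$,
$$(A\oplus K^{(\mu)})[p^n]\cong K[p^n]^{(\kappa)}\oplus Y^{(\kappa)}\oplus K[p^n]^{(\mu)}\cong K[p^n]^{(\kappa)}\oplus Y^{(\kappa)}\cong A[p^n],\tag{10}$$
isometrically. All groups $A\oplus K^{(\mu)}$ are direct sums of strongly $n$-simply presented groups, hence strongly $n$-simply presented.

It remains to see that the *groups* do not absorb $K$. Two things are needed: $B$ cannot help to build $K$ (Lemma 10), and $K$ is not built from simply presented groups (Lemma 11).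

## 10. Every map from $B$ to copies of $K$ factors through a simply presented group

**Lemma 10.** For every cardinal $\mu$, every homomorphism $g:B\to K^{(\mu)}$ factors as $B\xrightarrow{e}U_B\to K^{(\mu)}$ with $U_B$ simply presented and $e$ depending only on $B$. Hence every homomorphism $B^{(\kappa)}\to K^{(\mu)}$ factors through the simply presented group $U_B^{(\kappa)}$.

*Proof.* The plan: $P_B\cong Z_0^n$ sits in $C_0^n$; we extend $g|_{P_B}$ from $Z_0^n$ to $C_0^n$ by a limit argument, and then to a group.

**Step 1: $g$ on $P_B$ is a convergent net.** Write $W=K^{(\mu)}$ and $b_{\alpha\beta}=p^nf[\alpha\beta]+D\in P_B$ for $\alpha<\beta<\omega_2$. These generate $P_B=N/D$, $p^nb_{\alpha\beta}=0$, and $\mathrm{ht}(b_{\alpha\beta})\ge\theta(\alpha)+2n$ by (9) with $r=n$. Since $\partial[\alpha\beta\gamma]\in Z_1$, $b_{\alpha\beta}+b_{\beta\gamma}=b_{\alpha\gamma}$. Put $w_0=0$ and $w_\alpha=g(b_{0\alpha})$ for $\alpha>0$. Then for $\alpha<\beta$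
$$w_\beta-w_\alpha=g(b_{\alpha\beta})\in W[p^n]\cap p^{\theta(\alpha)+2n}W.\tag{11}$$

**Step 2: it has a limit.** *Claim: there is $w\in W[p^n]$ with $w-w_\alpha\in p^{\theta(\alpha)+2n}W$ for all $\alpha$.* By Lemma 9, $W[p^n]$ is a valuated direct sum of copies of $Z_1^n\langle v+n\rangle\oplus\Lambda_K\oplus Z_2^n\langle v\rangle$. It lies isometrically in the corresponding sum of copies of $C_1^n\langle v+n\rangle\oplus\Lambda_K\oplus C_2^n\langle v\rangle$. The latter is a valuated direct sum $\bigoplus_jX_j$ of groups, each belonging to one simplex $\sigma$ in one copy: $X_j$ is $R_n\sigma$ or $L_{\min\sigma}\sigma$. The nonzero elements of $X_j$ have values below $\theta(\min\sigma)+2n$, by the definition of $v$ and by (6). So these values are below $\theta(\alpha_j)$, where $\alpha_j=\min\sigma+1<\omega_2$. By (11) the $j$-coordinate of $w_\alpha$ is constant for $\alpha\ge\alpha_j$; let $w$ have these final coordinates.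

If infinitely many coordinates of $w$ were nonzero, choose countably many such $j$. As $\mathrm{cf}\,\omega_2>\omega$, some $\alpha<\omega_2$ exceeds all the corresponding $\alpha_j$, and the single element $w_\alpha$ would have infinitely many nonzero coordinates, which is impossible. So $w\in\bigoplus X_j$. The $j$-coordinate of $w-w_\alpha$ equals that of $w_\beta-w_\alpha$ for large $\beta$, so $w-w_\alpha$ has value $\ge\theta(\alpha)+2n$.

Now we check $w\in W[p^n]$. Let $c$ be a $C_i^n$-component of $w$ ($i=1,2$) and $c_\alpha$ the corresponding component of $w_\alpha$, a cycle. Then $v(c-c_\alpha)\ge\theta(\alpha)$, so by Lemma 5(a) $v(\partial c)=v(\partial(c-c_\alpha))\ge\theta(\alpha)$ for all $\alpha<\omega_2$. Nonzero chains have values below $\omega_2$, hence $\partial c=0$. So $w\in W[p^n]$. Since the embedding is isometric, the claim follows.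

**Step 3: extension over $E_0$.** Let $k_\alpha=w_\alpha-w\in W[p^n]$. Then $\mathrm{ht}(k_\alpha)\ge\theta(\alpha)+2n$ and $k_\beta-k_\alpha=g(b_{\alpha\beta})$. In $E_0=E_0^n$ the elements $p^nf[\alpha]$ are free generators of the $R_n$-module $p^n\Phi_0$, and by (9)
$$\mathrm{ht}\Big(\sum_\alpha c_\alpha p^nf[\alpha]\Big)=\min\{\theta(\alpha)+2n+v_p(c_\alpha):c_\alpha\ne0\}\qquad(c_\alpha\in R_n).$$
So $p^nf[\alpha]\mapsto k_\alpha$ defines a height-nondecreasing map $p^n\Phi_0\to W$. By Lemma 2, $p^n\Phi_0$ is nice in $E_0$ with simply presented quotient, so by Lemma 4 the map extends to $g':E_0\to W$.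

**Step 4: the factorization.** The map $\partial:E_1^n\to E_0^n$ kills $D_1$, so it induces $h:B\to E_0$ with $h(b_{\alpha\beta})=p^nf[\beta]-p^nf[\alpha]$. Hence $g'h(b_{\alpha\beta})=k_\beta-k_\alpha=g(b_{\alpha\beta})$, so $g-g'h$ vanishes on $P_B$ and factors through $B/P_B$. Thus $g$ factors through $e:B\to U_B=E_0\oplus B/P_B$, given by $h$ and the quotient map; $U_B$ is simply presented and $e$ does not depend on $g$. For $B^{(\kappa)}$, treat each copy of $B$ separately and take direct sums. $\square$

## 11. The identity of $K$ does not factor through a simply presented group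

**Lemma 11.** $1_K$ does not factor through a simply presented group.

*Proof.* Suppose $1_K=ba$ with $a:K\to U$, $b:U\to K$, $U$ simply presented. Write $E_2=E_2^0$ and $D_2=D_2^0$. We produce a filtered section that Lemma 7 forbids.

**Step 1: a balanced map onto $K$.** Let $\tau:E_2\oplus T_3\to K$ be the quotient map on $E_2$ and, on $T_3=E_3^0/p^n\Phi_3$, the map induced by $\partial:E_3^0\to E_2$; note $\partial(p^ncf)=p^n(\partial c)f\in D_2$. We claim that $\tau$ is balanced. Since $D_2$ is nice, $p^\gamma E_2\to p^\gamma K$ is onto. Let $x\in(p^\gamma K)[p]$. By Lemma 9(2) its components in $P,\bar\Lambda,J$ lie in $(p^\gamma K)[p]$, and we lift each one.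

- The $\bar\Lambda$-component lifts to the corresponding element of $\Lambda\le E_2$, with the same order and height.
- The $P$-component corresponds to $z\in Z_1^n$ with $pz=0$, $v(z)+n\ge\gamma$. By Lemma 5(c) $z=\partial c$ with $c\in C_2^n$, $pc=0$, $v(c)\ge v(z)$. The element of $N\cong C_2^n$ corresponding to $c$ has order dividing $p$ and height $v(c)+n\ge\gamma$, and it maps to the given component.
- The $J$-component corresponds to $z\in Z_2^n$ with $pz=0$, $v(z)\ge\gamma$. By Lemma 5(c) $z=\partial c$ with $c\in C_3^n$, $pc=0$, $v(c)\ge v(z)$. Lift $c$ coefficientwise to $\hat c\in C_3^{2n}$, preserving $v_p$ and lifting $0$ to $0$. The class of $\hat cf$ in $\Phi_3/p^n\Phi_3\cong C_3^n$ has order dividing $p$, and its height in $T_3$ is at least $\mathrm{ht}(\hat cf)=v(c)\ge\gamma$. It maps to $(\partial\hat c)f+D_2$, which corresponds to $\partial c=z$.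

By Lemma 4 with $N=0$ we have $b=\tau b'$ for some $b':U\to E_2\oplus T_3$. With $j=b'a:K\to E_2\oplus T_3$ we get $\tau j=1_K$.

**Step 2: projecting onto chains.** Let $\chi:K[p^n]\to Z_1^n$ be the projection onto $P\cong Z_1^n$ along $\bar\Lambda\oplus J$. Let $\nu:(E_2\oplus T_3)[p^n]\to C_2^n$ be the projection $E_2[p^n]=N\oplus\Lambda\to N\cong C_2^n$ on the first summand, and $0$ on $T_3[p^n]$. Then
$$\partial\nu=\chi\tau\quad\text{on }(E_2\oplus T_3)[p^n].\tag{12}$$
On $N$ this is the definition of $P\cong Z_1^n$; on $\Lambda\le E_2$ both sides vanish. On $T_3[p^n]$ the left side is $0$. If $x\in E_3^0$ and $p^nx\in p^n\Phi_3$, then $x\in\Phi_3+E_3^0[p^n]=\Phi_3+\Lambda_{E_3}$, where $\Lambda_{E_3}$ is the subgroup $\Lambda$ of $E_3^0$. Now $\tau$ maps $\Phi_3$ into $Z_2^{2n}f/D_2=J$, and maps $\Lambda_{E_3}$ into $\bar\Lambda$ because $\partial\Lambda_{E_3}\subseteq\Lambda$. So $\chi\tau$ vanishes on $T_3[p^n]$ too.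

**Step 3: the forbidden section.** Define $s=\nu j|_P:Z_1^n\cong P\to C_2^n$. By (12), $\partial s=\chi\tau j|_P=\chi|_P$, which is the identity of $Z_1^n$. Let $z\in F^\alpha Z_1^n$. The corresponding element of $P$ has height $v(z)+n\ge\theta(\alpha)+n$, hence so does at least its image under $j$. Since $N\oplus\Lambda\oplus T_3[p^n]$ is a valuated sum, $v(s(z))+n\ge\theta(\alpha)+n$. As $\theta(\alpha)$ is a limit ordinal, this forces $v(s(z))\ge\theta(\alpha)$, that is, $s(z)\in F^\alpha C_2^n$. So $s$ is a filtered section of $\partial:C_2^n\to Z_1^n$, contradicting Lemma 7. $\square$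

**Remark (the obstruction of Section 4 made visible).** The isometry (10) is built from the isometry $P_K\cong Z_1^n\langle v+n\rangle\cong J_B$, where $P_K$ is nice in $K$ with simply presented quotient. Its image $J_B$ cannot be nice in $B$ with $B/J_B$ simply presented. Otherwise Lemma 4 would extend $P_K\to J_B$ to a map $K\to B$, and $J_B\to P_K$ to a map $B\to K$. Their composite $d:K\to K$ is the identity on $P_K$, so $1_K-d$ factors through the simply presented group $K/P_K$, and $d$ factors through $U_B$ by Lemma 10. Then $1_K$ would factor through $U_B\oplus K/P_K$, contradicting Lemma 11.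

## 12. Proofs of Theorems A and B

**Proof of Theorem A.** Take $\kappa=\omega$ and $A=(B\oplus T)^{(\omega)}$. By (10) with $\mu=1$, $A[p^n]$ and $(A\oplus K)[p^n]$ are isometric, and both groups, as well as $K$, are strongly $n$-simply presented.

Suppose $A\oplus T'\cong A\oplus K\oplus T''$ with $T',T''$ simply presented. Then $1_K$ factors as $K\to A\oplus T'\to K$, where $A\oplus T'=B^{(\omega)}\oplus(T^{(\omega)}\oplus T')$. By Lemma 10 the restriction of the second map to $B^{(\omega)}$ factors through $U_B^{(\omega)}$. So $1_K$ factors through $U_B^{(\omega)}\oplus T^{(\omega)}\oplus T'$, which is simply presented. This contradicts Lemma 11.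

*Size.* There are $\aleph_2$ simplices and each $Q^m_\alpha$ with $\alpha<\omega_2$ has cardinality at most $\aleph_1$, so all groups used to build $A$ and $K$ have cardinality at most $\aleph_2$. Each $Q^m_\alpha$ has length below $\omega_2$, so $p^{\omega_2}E_i^r=0$ and, as $D$ is nice, $p^{\omega_2}G_i^r=0$. The nonzero elements of $P_K\cong Z_1^n\langle v+n\rangle$ corresponding to $\partial[\alpha,\alpha+1,\alpha+2]$ have height $\theta(\alpha)+n$, unbounded in $\omega_2$; in $A$, already $E_2^0$ contains elements of heights $\theta(\alpha)$ for all $\alpha<\omega_2$. So $A$ and $K$ have cardinality exactly $\aleph_2$ and length exactly $\omega_2$, and so has $A\oplus K$. $\blacksquare$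

**Proof of Theorem B.** Let $\kappa$ be an infinite cardinal with at least $\lambda$ cardinals $\mu$ satisfying $\aleph_2<\mu\le\kappa$; for instance $\kappa=\aleph_{3+\lambda}$. Let $A=(B\oplus T)^{(\kappa)}$. By (10) the groups $A_\mu=A\oplus K^{(\mu)}$, $\aleph_2<\mu\le\kappa$, all have $p^n$-socles isometric to $A[p^n]$, and they are strongly $n$-simply presented.

Let $\aleph_2<\mu'<\mu\le\kappa$ and suppose $A_{\mu'}\oplus T'\cong A_\mu\oplus T''$ with $T',T''$ simply presented. Then $1_{K^{(\mu)}}$ factors through $A\oplus K^{(\mu')}\oplus T'$. By Lemma 10 the map from $B^{(\kappa)}\le A$ to $K^{(\mu)}$ factors through a simply presented group, so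
$$1_{K^{(\mu)}}=q_1i_1+e,\qquad i_1:K^{(\mu)}\to K^{(\mu')},\quad q_1:K^{(\mu')}\to K^{(\mu)},$$
where $e$ factors through the simply presented group $U_B^{(\kappa)}\oplus T^{(\kappa)}\oplus T'$. Since $|K|=\aleph_2$, we have $|K^{(\mu')}|\le\max(\mu',\aleph_2)<\mu$. Elements of $K^{(\mu)}$ have finite support, so the image of $q_1$ involves fewer than $\mu$ coordinates and has zero projection to some coordinate $K$ of $K^{(\mu)}$. Restricting to this coordinate and projecting onto it removes the term $q_1i_1$ and leaves $1_K$ as the restriction and projection of $e$. So $1_K$ factors through a simply presented group, contradicting Lemma 11. $\blacksquare$
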